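# Renorming a space without the Radon–Nikodým property so that a rank-one operator stays away from all numerical radius attaining operators

## 1. Rank-one operators and a first guess

Let $X$ be a real or complex Banach space with dual $X^*$ and unit sphere $S_X$. We write $\mathcal L(X)$ and $\mathcal K(X)$ for the bounded and the compact linear operators on $X$.

**Definition (states and numerical radius).** Put $\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}:x^*(x)=1\}$. The numerical radius of $T\in\mathcal L(X)$ is $v(T)=\sup\{|x^*(Tx)|:(x,x^*)\in\Pi(X)\}$. The operator $T$ attains its numerical radius if this supremum is a maximum, and $\mathrm{NRA}(X)$ is the set of operators that do.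

For example, in the real Euclidean plane the states are the pairs $(x,\langle\cdot,x\rangle)$. For $T(x_1,x_2)=(x_2,0)$ we get $v(T)=\max|x_1x_2|=\frac12$, while $\|T\|=1$.

The question comes from the notes "Norm attaining compact operators". If $X$ has the Radon–Nikodým property (RNP), then $\mathrm{NRA}(X)\cap\mathcal K(X)$ is norm dense in $\mathcal K(X)$. The same holds for real or complex $C(K)$ spaces and for real $L_1(\mu)$. On the other hand, for $1<p<2$ there are a subspace $X_0$ of $c_0$ and a quotient $Y_0$ of $\ell_p$ such that $\mathcal K(X_0\oplus_\infty Y_0)$ is not contained in the closure of $\mathrm{NRA}(X_0\oplus_\infty Y_0)$. *Does every Banach space without the RNP have an equivalent norm for which $\mathrm{NRA}(X)\cap\mathcal K(X)$ is not dense in $\mathcal K(X)$?*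

The first guess is that, whatever the norm, operators of rank one cannot cause trouble, so that any bad compact operator must have large rank. The reason is the analogy with attainment of the norm. If $Tx=f(x)y$ with $f\in X^*$ and $y\in X$, then $\|T\|=\|f\|\,\|y\|$, and $T$ attains its norm exactly when $f$ does. By the Bishop–Phelps theorem norm attaining functionals are dense in $X^*$, so every rank-one operator is a limit of norm attaining rank-one operators. Let us test the guess for the numerical radius.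

*Finite dimension.* $\Pi(X)$ is compact, so every operator attains its numerical radius.

*The space $\ell_2$.* The states are $(x,\langle\cdot,x\rangle)$ with $\|x\|=1$. If $T$ is compact and $x_n\to x$ weakly, then $Tx_n\to Tx$ in norm and $\langle Tx_n,x_n\rangle\to\langle Tx,x\rangle$. So $|\langle Tx,x\rangle|$ has a maximum on the closed ball. If $v(T)>0$, the maximum point is nonzero, and it has norm one, since otherwise normalizing it would raise the value. So every compact operator attains (if $v(T)=0$ there is nothing to prove).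

*The space $c_0$ with the sup norm*, which lacks the RNP. Let $Tx=f(x)y$ with $f\in\ell_1$ nonzero and finitely supported; such $f$ are dense in $\ell_1$. Let $n$ be a coordinate with $|y_n|=\|y\|$. Choose $x$ with $|x_j|=1$ and $f_jx_j=|f_j|$ for $j$ in the support of $f$, with $x_n=1$ if $n$ is not in that support, and with all other coordinates zero. Then $x\in c_0$, $\|x\|=1$, $f(x)=\|f\|$, and with $x^*=\overline{x_n}\,e_n^*$ we have $(x,x^*)\in\Pi(c_0)$ and $|x^*(Tx)|=\|f\|\,\|y\|=\|T\|\ge v(T)$. So $T$ attains, and every rank-one operator is a limit of attaining ones.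

The guess survives all three tests. Its proof, however, does not extend. For a rank-one operator, $|x^*(Tx)|=|f(x)|\,|x^*(y)|$, and the constraint $x^*(x)=1$ ties the two factors together. Bishop–Phelps moves $f$ slightly so that $f$ is attained at some $x$, but says nothing about $x^*(y)$ for the functionals $x^*$ that norm this $x$. In the Euclidean example above, $f=e_2^*$ is attained only at $\pm e_2$, and the numerical value there is $0$. In $c_0$ we were rescued by a coordinate that we could set freely to modulus one. In fact the guess is false as soon as the RNP fails.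

**Theorem 1.** Let $X$ be a real or complex Banach space without the RNP. There are an equivalent norm on $X$ and a rank-one operator $T_0$ such that, for this norm, a whole ball of $\mathcal L(X)$ centered at $T_0$ contains no numerical radius attaining operator.

**Corollary 2.** For a Banach space $X$ the following are equivalent: (a) $X$ has the RNP; (b) for every equivalent norm, $\mathrm{NRA}(X)\cap\mathcal K(X)$ is dense in $\mathcal K(X)$; (c) for every equivalent norm, every rank-one operator is in the closure of $\mathrm{NRA}(X)$.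

*Proof of Corollary 2 from Theorem 1.* The RNP does not change under renorming, so (a)$\Rightarrow$(b) is the quoted result on spaces with the RNP. Rank-one operators are compact, so (b)$\Rightarrow$(c). Theorem 1 says that (c) fails if (a) does. $\square$

Since $T_0$ is compact, Theorem 1 answers the question: yes, the renorming always exists. The rest of these notes is the proof of Theorem 1.

## 2. Dentability, slices, and convex combinations of slices

**Conventions.** $\mathbb K=\mathbb R$ or $\mathbb C$, and $\mathbb T=\{\omega\in\mathbb K:|\omega|=1\}$. If $\mathbb K=\mathbb R$, then $\mathrm{Re}$ is the identity and all phases $e^{i\psi}$ are $\pm1$. Arguments are taken in $(-\pi,\pi]$.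

**Definition (dentable set).** A bounded set $N$ is dentable if for every $\varepsilon>0$ some $x\in N$ is not in $\overline{\mathrm{co}}\{x'\in N:\|x'-x\|\ge\varepsilon\}$.

From Diestel–Uhl, *Vector Measures*, we use these facts, the first of which can serve as the definition of the RNP. A space has the RNP iff all its bounded subsets are dentable. The RNP is invariant under isomorphism, and if $Y$ has the RNP, so does $Y\oplus\mathbb K^n$. A space all of whose separable closed subspaces have the RNP has the RNP.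

**Definition (slice, ccs, strong regularity).** Let $C\subset Y$ be nonempty, bounded and convex. For $g\in Y^*$ and $\tau>0$ the slice is
$$S(C,g,\tau)=\{z\in C:\mathrm{Re}\,g(z)>\sup_C\mathrm{Re}\,g-\tau\},$$
with $g=0$ allowed; then the slice is $C$ itself. A *ccs* of $C$ (convex combination of slices) is a set $\sum\lambda_iS_i$, where the sum is finite, $\lambda_i>0$, $\sum\lambda_i=1$, and the $S_i$ are slices of $C$. The space $Y$ is *strongly regular* if every nonempty bounded convex subset of $Y$ has ccs of arbitrarily small diameter.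

For $C=[-1,1]\subset\mathbb R$ and $0<\tau<1$, the slices given by $g=\pm\mathrm{id}$ are $(1-\tau,1]$ and $[-1,-1+\tau)$. Their half-sum is the ccs $(-\frac\tau2,\frac\tau2)$: a ccs may be small and sit in the middle of the set.

For the unit ball of $c_0$ every ccs has diameter $2$. Indeed, take slices $S_i$ with functionals $g_i\in\ell_1$, weights $\lambda_i$, and points $z_i\in S_i$. Choose $n$ so large that, for every $i$, $2|g_i(e_n)|$ is smaller than the amount by which $z_i$ satisfies the strict inequality defining $S_i$. Let $z_i^\pm$ be $z_i$ with its $n$-th coordinate replaced by $\pm1$. Then $z_i^\pm\in S_i$, and $\sum\lambda_iz_i^+-\sum\lambda_iz_i^-=2e_n$. So $c_0$ is not strongly regular, and (taking a single slice) its ball has only large slices.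

## 3. A convex function on the ball of $c_0$ that no linear perturbation can make attain

Any operator near $T_0$ is allowed in Theorem 1, so we need non-attainment that survives small linear perturbations. Suppose first that the relevant quantity is the supremum of a linear functional on a closed bounded convex set $D$. Then we lose at once: by the Bishop–Phelps theorem the functionals that attain their supremum on $D$ are dense. For instance, the functional $\sum w_nz_n$ with all $w_n>0$ and $\sum w_n<\infty$ does not attain its supremum on the ball of $c_0$, but subtracting its tail $\sum_{n>N}w_nz_n$ repairs this.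

Now replace it, over the reals, by the convex function $\Phi(z)=\sum_nw_n|z_n|$, and let $A(z)=\sum a_nz_n$ with $(a_n)\in\ell_1$ *arbitrary*. Given $z$ in the ball of $c_0$, some coordinate has $|z_n|<1$. Then
$$w_n|z_n|+a_nz_n\le(w_n+|a_n|)|z_n|<w_n+|a_n|,$$
and the right side is the value of the $n$-th term after replacing $z_n$ by the sign of $a_n$ (by $1$ if $a_n=0$). So $\Phi+A$ never attains its maximum on the ball. The function $\Phi$ is a maximum of linear functionals, $\Phi(z)=\max\sum w_n(\pm z_n)$ over all choices of signs. Each sign is a decision that can be changed, and no fixed linear perturbation decides all of them.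

This suggests two tasks. First, build a norm for which the numerical radius of a rank-one operator is governed by $\sup_D\max_{k\in\Lambda}\mathrm{Re}\,k(z)$, where the set $D$ and the family of functionals $\Lambda$ are at our disposal. Second, choose $D$ and $\Lambda$ in an arbitrary space without the RNP so that attainment is impossible, robustly.

## 4. A unit ball in which the numerical radius reads off a supremum over $D\times\Lambda$

Since $X$ lacks the RNP it is infinite-dimensional. Write $X\simeq\mathbb K^3\oplus Y$ with $Y$ a closed subspace of codimension $3$. Then $Y$ lacks the RNP. Put $Z=\mathbb K\oplus Y$ with $\|(\lambda,y)\|=\max(|\lambda|,\|y\|)$ and $u(\lambda,y)=\lambda$. A functional $\theta\in Y^*$ is extended to $Z$ by $\theta(\lambda,y)=\theta(y)$. We identify $X=\mathbb K\oplus\mathbb K\oplus Z\ni(\alpha,\beta,z)$, with reference norm $\|(\alpha,\beta,z)\|_0=\max(|\alpha|,|\beta|,\|z\|)$ and unit ball $B_0$. Write $e_\alpha=(1,0,0)$ and $e_\beta=(0,1,0)$.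

Fix $c=10^{-3}$ and let
$$Q=\mathrm{co}\{\omega(1,s):\omega\in\mathbb T,\ 0\le s\le4\}\subset\mathbb K^2.$$
This set is compact, convex and $\mathbb T$-invariant, hence absolutely convex. It contains $(1,0)$ and $(0,2)=\frac12[(1,4)-(1,0)]$, hence all $(\alpha,\beta)$ with $|\alpha|+|\beta|/2\le1$. On $Q$ we have $|\alpha|\le1$ and $|\beta|\le4$.

Let $D\subset Z$ be closed and absolutely convex with $rB_Z\subset D\subset B_Z$, $0<r\le1$. Let $\Lambda\subset Z^*$ be nonempty and $w^*$-compact with $\|k\|\le\frac1{50}$ for $k\in\Lambda$. Put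
$$B=\{(\alpha,\beta,z):(\alpha,\beta)\in Q,\ z\in D,\ |\beta+k(z)|\le1\ \text{for all }k\in\Lambda\}.$$
$B$ is closed and absolutely convex. If $\|(\alpha,\beta,z)\|_0\le\frac r2\le\frac12$, then $|\alpha|+\frac{|\beta|}2\le\frac34$, $z\in D$ and $|\beta+k(z)|\le\frac12+\frac1{100}$. If $(\alpha,\beta,z)\in B$, then $|\alpha|\le1$, $\|z\|\le1$ and $|\beta|\le1+\frac1{50}$. Hence
$$\tfrac r2B_0\subset B\subset1.02\,B_0,$$
and $B$ is the unit ball of an equivalent norm $|||\cdot|||$. From now on $X$ carries this norm, and $\|\cdot\|_0$ is kept for estimates. Let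
$$T_0(\alpha,\beta,z)=(0,\alpha-c\beta,0),$$
which has rank one.

To see what the ball does, take real scalars, $z\in D$, $\Phi(z)=\max_{k\in\Lambda}k(z)$, a maximizing $k$, and $\beta=1-\Phi(z)$. Then $y=(1,\beta,z)\in B$. The functional $\kappa=(0,1,k)$, that is, $\kappa(\alpha,\beta,z)=\beta+k(z)$, is in the dual unit ball, and $\kappa(y)=1$. So $(y,\kappa)$ is a state, and $\kappa(T_0y)=1-c\beta=1-c+c\,\Phi(z)$. The numerical value rewards large $\Phi(z)$, which is what we wanted. In the complex case the shape of $Q$ has a second duty: it forces the phases of $\alpha$ and $\beta$ to be nearly aligned when $|\alpha|$ is close to $1$. The next proposition makes all this precise for every operator near $T_0$.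

**Proposition 3.** Let $T=T_0+S$ with $\|S\|_0\le\sigma\le10^{-5}r$, and suppose that $T$ attains its numerical radius. Then there are $z_0\in D$, $k_0\in\Lambda$, $\beta_0\in\mathbb K$ with
$$\beta_0+k_0(z_0)=1,\qquad|\beta_0+k(z_0)|\le1\quad(k\in\Lambda),$$
a number $m\in[\frac c2,1]$, and a real-linear $A:Z\to\mathbb R$ with $|A(\zeta)|\le2\sigma\|\zeta\|$, such that with $W=m\,\mathrm{Re}\,k_0+A$ the following holds. For every $z\in D$ there is $\beta=\beta(z)$ with $\beta/\beta_0>0$ and $\max_{k\in\Lambda}|\beta+k(z)|=1$ such that, whenever $k\in\Lambda$, $t\in[0,1]$ and $|\beta+k(z)|\ge1-t$,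
$$W(z-z_0)\le-m\max\{0,\mathrm{Re}(k-k_0)(z)\}+2\sigma\|k-k_0\|+C_*\sqrt t,\qquad C_*=64/r.\tag{1}$$

How to read (1): if $k$ is (almost) active at $z$, then moving from $z_0$ to $z$ costs, in the linear functional $W$ frozen at $(z_0,k_0)$, at least $m$ times what one gains at $z$ by changing the decision from $k_0$ to $k$. The other two terms are errors. If $\Lambda$ is a single point $k_0$, we may take $t=0$, and (1) says only that $W=m\,\mathrm{Re}\,k_0+A$ has its maximum over $D$ at $z_0$. By Bishop–Phelps this happens for suitable arbitrarily small $A$, so no contradiction can come from (1) in that case. The family $\Lambda$ must be large.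

## 5. Proof of Proposition 3

For $k\in\Lambda$ write $\kappa=(0,1,k)$, and let $\hat\Lambda=\{(0,1,k):k\in\Lambda\}$. By definition of $B$, $\hat\Lambda\subset B^\circ$, where $B^\circ=\{y^*:|y^*(y)|\le1\ \text{on }B\}$ is the dual unit ball. Moreover $|\kappa(x)|\le|\beta|+\frac1{50}\|z\|\le1.02\|x\|_0$. Hence $|\kappa(Sy)|\le1.02\cdot1.02\,\sigma\le2\sigma$ for $y\in B$.

**Step 0 (states may be replaced by near-states).** We show: if $|||x|||\le1$, $|||x^*|||\le1$, $t\in[0,1]$ and $|x^*(x)|\ge1-t$, then
$$|x^*(Tx)|\le v(T)+8|||T|||\sqrt t\le v(T)+C_*\sqrt t.\tag{2}$$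
If $t=0$, both norms are $1$, and a rotation of $x^*$ gives a state. If $t\ge\frac18$, then $8\sqrt t\ge1$ and the first inequality is trivial. Let $0<t<\frac18$. Rotate $x^*$ so that $x^*(x)\in[1-t,1]$. Then $|||x|||,|||x^*|||\ge1-t$. Normalizing moves each of $x,x^*$ by at most $t$, and the value $x^*(x)$ stays in $[1-t,1]$. Bollobás' theorem (Bull. London Math. Soc. 2 (1970)) says: if $\|x\|=\|x^*\|=1$, $|x^*(x)-1|\le\varepsilon^2/2$ and $0<\varepsilon<\frac12$, there is $(y,y^*)\in\Pi$ with $\|x-y\|\le\varepsilon+\varepsilon^2$ and $\|x^*-y^*\|\le\varepsilon$. With $\varepsilon=\sqrt{2t}<\frac12$ we obtain a state $(y,y^*)$ which, compared with $x$ and $x^*$ before normalization, satisfies $|||x-y|||\le\sqrt{2t}+3t$ and $|||x^*-y^*|||\le\sqrt{2t}+t$. Hence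
$$|x^*(Tx)|\le|y^*(Ty)|+|x^*(T(x-y))|+|(x^*-y^*)(Ty)|\le v(T)+(2\sqrt2\sqrt t+4t)|||T|||,$$
and $4t\le4\sqrt{1/8}\,\sqrt t=\sqrt2\sqrt t$, so the first inequality holds. For the second, $\frac r2B_0\subset B\subset1.02B_0$ gives $|||T|||\le\frac{2.04}r\|T\|_0\le\frac4r\|T\|_0$, and $\|T\|_0\le1+c+\sigma\le2$, so $8|||T|||\le64/r=C_*$.

**Step 1 (a lower bound for $v(T)$).** The point $y=(1,1,0)$ is in $B$ and $\kappa(y)=1$ for every $\kappa\in\hat\Lambda$. So $(y,\kappa)\in\Pi(X)$, and since $\kappa(T_0y)=1-c$,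
$$v(T)\ge1-c-2\sigma.\tag{3}$$

**Step 2 (functionals coming from $Q\times D$ are irrelevant).** Let $B'=Q\times D$ and $y^*\in B'^\circ$. Since $(0,2,0)\in B'$, $|y^*(e_\beta)|\le\frac12$. Since $\frac r2B_0\subset B'$, the $\|\cdot\|_0$-dual norm of $y^*$ is at most $2/r$. For $y=(\alpha,\beta,z)\in B$ we have $T_0y=(\alpha-c\beta)e_\beta$, so
$$|y^*(Ty)|\le\tfrac12(1+2c)+\tfrac2r\cdot1.02\,\sigma\le\tfrac12(1+2c)+\tfrac{4\sigma}r<1-c-2\sigma\le v(T),$$
because $\frac{4\sigma}r\le4\cdot10^{-5}$.

**Step 3 (the numerical radius is attained at a functional of $\hat\Lambda$).** Let $(y_0,y_0^*)\in\Pi(X)$ attain $v(T)$. The set $N=\{y^*\in B^\circ:y^*(y_0)=1\}$ is a $w^*$-compact convex face of $B^\circ$, and $(y_0,y^*)\in\Pi(X)$ for $y^*\in N$. So on $N$ the $w^*$-continuous convex function $y^*\mapsto|y^*(Ty_0)|$ is bounded by $v(T)$, and it takes this value at $y_0^*$. By Bauer's maximum principle it takes the value $v(T)$ at an extreme point of $N$, which is an extreme point of $B^\circ$ because $N$ is a face.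

Where are these extreme points? Since $B'$ is closed and absolutely convex, $B$ is the prepolar of $B'^\circ\cup\mathbb T\hat\Lambda$. This set is $w^*$-compact, $\mathbb T$-invariant and contains $0$. By the bipolar theorem $B^\circ$ is its $w^*$-closed convex hull. By Milman's theorem every extreme point of $B^\circ$ lies in $B'^\circ\cup\mathbb T\hat\Lambda$. By Step 2 our extreme point is not in $B'^\circ$, so it is $\omega\kappa_0$ with $\omega\in\mathbb T$ and $\kappa_0=(0,1,k_0)\in\hat\Lambda$. Replace $y_0$ by $\omega y_0$ and call it $y_0=(\alpha_0,\beta_0,z_0)\in B$. Then $\kappa_0(y_0)=1$ and $\kappa_0(Ty_0)=V_0e^{i\chi}$ with $V_0=v(T)$. In particular $\beta_0+k_0(z_0)=1$ and $|\beta_0+k(z_0)|\le1$ for all $k\in\Lambda$.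

**Step 4 (phases are nearly aligned).** We show $\cos(\chi-\psi_0)\ge.9$, where $\psi_0=\arg\beta_0$. First, $|\beta_0-1|=|k_0(z_0)|\le.02$, so $|\psi_0|\le\arcsin.02\le.021$. Next, $\kappa_0(Ty_0)=\alpha_0-c\beta_0+\kappa_0(Sy_0)$, so by (3)
$$|\alpha_0|\ge1-c-2\sigma-1.02c-2\sigma\ge1-3c.$$
Write $(\alpha_0,\beta_0)=\sum\mu_i\omega_i(1,s_i)$ as a convex combination with $\omega_i\in\mathbb T$, $s_i\in[0,4]$, and write $\alpha_0=|\alpha_0|e^{i\varphi}$. Since $\sum\mu_i\omega_ie^{-i\varphi}=|\alpha_0|$,
$$\sum\mu_i|\omega_ie^{-i\varphi}-1|^2=2(1-|\alpha_0|)\le6c.$$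
By the Cauchy–Schwarz inequality,
$$\Big|\beta_0e^{-i\varphi}-\sum\mu_is_i\Big|\le4\sum\mu_i|\omega_ie^{-i\varphi}-1|\le4\sqrt{6c}<.311.$$
As $|e^{-i\varphi}-\beta_0e^{-i\varphi}|\le.02$, the number $e^{-i\varphi}$ has distance less than $.34$ from $[0,\infty)$. If $\cos\varphi\le0$ this distance would be $1$. So $\cos\varphi>0$, $|\sin\varphi|<.34$, and $|\varphi|\le.35$. Finally $|\kappa_0(Ty_0)-\alpha_0|\le1.02c+2\sigma\le2c$ while $|\alpha_0|\ge.997$, so the arguments of these numbers differ by less than $.01$, and $|\chi|\le.36$. Thus $|\chi-\psi_0|\le.381$ and $\cos(\chi-\psi_0)\ge.9$.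

**Step 5 (the best $\alpha$ for a given $\beta$).** In the perturbed problem the coordinate $\alpha$ enters through $\mathrm{Re}\,\tau\alpha$ with $\tau=e^{-i\chi}(1+\kappa_0(Se_\alpha))$; note $\big||\tau|-1\big|\le2\sigma$. For $0<|\beta|\le4$ put
$$\Gamma(\beta)=|\tau|-\tfrac14\big(|\tau||\beta|-\mathrm{Re}(\tau\beta)\big).$$

(i) *If $(\alpha,\beta)\in Q$ and $\beta\neq0$, then $\mathrm{Re}\,\tau\alpha\le\Gamma(\beta)$.* Let $\beta=|\beta|e^{i\psi}$ and $q=\frac14(|\tau|e^{-i\psi}-\tau)$. The function $s\mapsto|\tau+qs|$ is convex and equals $|\tau|$ at $s=0$ and at $s=4$, so it is at most $|\tau|$ on $[0,4]$. Hence $\mathrm{Re}(\tau\omega+q\omega s)\le|\tau|$ for $\omega\in\mathbb T$, $s\in[0,4]$, and by convexity $\mathrm{Re}(\tau\alpha'+q\beta')\le|\tau|$ on all of $Q$. At $(\alpha,\beta)$ we have $\mathrm{Re}(q\beta)=\frac14(|\tau||\beta|-\mathrm{Re}\,\tau\beta)$, which gives (i).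

(ii) *For $0<|\beta|\le4$ there is $\alpha$ with $(\alpha,\beta)\in Q$ and $\mathrm{Re}\,\tau\alpha=\Gamma(\beta)$.* Take the point
$$\tfrac{|\beta|}4e^{i\psi}(1,4)+\Big(1-\tfrac{|\beta|}4\Big)\tfrac{\bar\tau}{|\tau|}(1,0)\in Q.$$
Its second coordinate is $\beta$. For its first coordinate $\alpha$, $\mathrm{Re}\,\tau\alpha=\frac14\mathrm{Re}\,\tau\beta+(1-\frac{|\beta|}4)|\tau|=\Gamma(\beta)$.

**Step 6 (the comparison).** Let $z\in D$. We build a competitor $y=(\alpha,\beta,z)\in B$ and compare it with $y_0$. For $v\in[-\frac12,\frac12]$ consider $\beta=\beta_0-ve^{i\psi_0}=e^{i\psi_0}(|\beta_0|-v)$, where $|\beta_0|-v\in(0,1.52]$. The function $v\mapsto\max_{k\in\Lambda}|\beta+k(z)|$ is continuous (a maximum of $1$-Lipschitz functions). It is at least $1.48-.02>1$ at $v=-\frac12$ and at most $.52+.02<1$ at $v=\frac12$. Choose $v$ where it equals $1$. Then $\beta/\beta_0>0$. Choose $\alpha$ by (ii); then $y=(\alpha,\beta,z)\in B$.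

Let $k\in\Lambda$ with $|\beta+k(z)|\ge1-t$, i.e. $|\kappa(y)|\ge1-t$. By (2), $\mathrm{Re}\,e^{-i\chi}\kappa(Ty)\le V_0+C_*\sqrt t$, and $e^{-i\chi}\kappa_0(Ty_0)=V_0$. So
$$\mathrm{Re}\,e^{-i\chi}\big[\kappa(Ty)-\kappa_0(Ty_0)\big]\le C_*\sqrt t.$$
Put $A(\zeta)=\mathrm{Re}\,e^{-i\chi}\kappa_0(S(0,0,\zeta))$; then $|A(\zeta)|\le1.02\,\sigma\|\zeta\|\le2\sigma\|\zeta\|$. Since $\kappa(T_0y)=\alpha-c\beta$ does not depend on $k$, and $\kappa(Sy)-\kappa_0(Sy_0)=\kappa_0(S(y-y_0))+(\kappa-\kappa_0)(Sy)$, the left side equals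
$$\mathrm{Re}\,\tau(\alpha-\alpha_0)+\mathrm{Re}\big[e^{-i\chi}(-c+\kappa_0(Se_\beta))(\beta-\beta_0)\big]+A(z-z_0)+\mathrm{Re}\,e^{-i\chi}(\kappa-\kappa_0)(Sy).$$
We bound the terms from below.

The first term is at least $\Gamma(\beta)-\Gamma(\beta_0)$ by Step 5. Since $\beta$ and $\beta_0$ have the same phase and $|\beta|-|\beta_0|=-v$, this difference is $vm_1$ with $m_1=\frac14(|\tau|-\mathrm{Re}(\tau e^{i\psi_0}))\in[0,.51]$.

The second term is $vm_2$ with $m_2=\mathrm{Re}[e^{i(\psi_0-\chi)}(c-\kappa_0(Se_\beta))]$, because $\beta-\beta_0=-ve^{i\psi_0}$. By Step 4, $\frac c2\le.9c-2\sigma\le m_2\le c+2\sigma$.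

The last term is at least $-2\sigma\|k-k_0\|$, since $\kappa-\kappa_0=(0,0,k-k_0)$ and $\|Sy\|_0\le1.02\sigma$.

It remains to express $v$. Put $g=1-\mathrm{Re}(\beta+k_0(z))$. Since $|\beta+k_0(z)|\le1$, $g\ge0$. Also $g=1-\mathrm{Re}(\beta+k(z))+\mathrm{Re}(k-k_0)(z)\ge\mathrm{Re}(k-k_0)(z)$. From $\mathrm{Re}\,\beta_0=1-\mathrm{Re}\,k_0(z_0)$ we get
$$v\cos\psi_0=\mathrm{Re}(\beta_0-\beta)=\mathrm{Re}\,k_0(z-z_0)+g.$$
Let $m=(m_1+m_2)/\cos\psi_0$. It does not depend on $z$; it is at least $m_2\ge\frac c2$, and at most $(.51+c+2\sigma)/\cos(.021)\le1$. Then $v(m_1+m_2)=m\,\mathrm{Re}\,k_0(z-z_0)+mg$, and altogether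
$$m\,\mathrm{Re}\,k_0(z-z_0)+mg+A(z-z_0)-2\sigma\|k-k_0\|\le C_*\sqrt t.$$
So $W(z-z_0)\le-mg+2\sigma\|k-k_0\|+C_*\sqrt t$, and $g\ge\max\{0,\mathrm{Re}(k-k_0)(z)\}$ gives (1). $\square$

**The reduction.** To prove Theorem 1 it is enough to find $(D,\Lambda)$ and $\sigma\in(0,10^{-5}r]$ for which the conclusion of Proposition 3 is contradictory. Then no $T_0+S$ with $\|S\|_0\le\sigma$ attains its numerical radius for $|||\cdot|||$, and since the two norms are equivalent, this set of operators contains a ball around $T_0$ in $\mathcal L(X)$.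

## 6. The space $c_0$ in the new norm

Let $Y=c_0$, so that $X\simeq\mathbb K^3\oplus c_0\simeq c_0$. Take $D=B_Z$, $r=1$, $\eta=\frac1{100}$, $w_n=2^{-n}$, write $e_n^*(\lambda,y)=y_n$, and let
$$\Lambda=\Big\{\eta\sum_{n\ge1}w_np_n:\ p_n\in\mathbb Te_n^*\Big\}.$$
This is $w^*$-compact as a continuous image of $\mathbb T^{\mathbb N}$, and $\|k\|\le\eta\le\frac1{50}$ on it. Since all phases are free,
$$\max_{k\in\Lambda}|\beta+k(\lambda,y)|=|\beta|+\eta\sum_nw_n|y_n|.$$
Let $\sigma=10^{-5}$ and suppose that $T_0+S$ attains, $\|S\|_0\le\sigma$. Take the data of Proposition 3, with $k_0=\eta\sum w_n\omega_ne_n^*$ and $z_0=(\lambda_0,y)$. From $1=\mathrm{Re}(\beta_0+k_0(z_0))\le|\beta_0|+\eta\sum w_n|y_n|\le1$ we get equality in each term: $\beta_0>0$ and $\omega_ny_n=|y_n|$. So $\beta(z)>0$ for all $z\in D$.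

Choose $n$ with $|y_n|<1$, which exists since $y\in c_0$. Let $z^\pm$ be $z_0$ with $y_n=\bar\omega_n|y_n|$ replaced by $\pm\bar\omega_n$. Then $z^\pm\in D$ and
$$z_0=\tfrac{1+|y_n|}2z^++\tfrac{1-|y_n|}2z^-.$$
At $z^+$ the functional $k_0$ is still active: $\beta(z^+)+k_0(z^+)=\beta(z^+)+\eta\sum_lw_l|(z^+)_l|=1$. So (1) with $k=k_0$, $t=0$ gives $W(z^+-z_0)\le0$. At $z^-$ the functional $k'=k_0-2\eta w_n\omega_ne_n^*\in\Lambda$ is active, $\mathrm{Re}(k'-k_0)(z^-)=2\eta w_n$ and $\|k'-k_0\|=2\eta w_n$. So (1) gives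
$$W(z^--z_0)\le\eta w_n(-2m+4\sigma)\le\eta w_n(-c+4\sigma)<0.$$
Averaging, $0=W(0)\le\frac{1-|y_n|}2\,\eta w_n(-c+4\sigma)<0$, a contradiction. So the guess of Section 1, which is true for the usual norm of $c_0$, is false for another norm on $c_0$.

Two features made this work. There were finitely many competitors in $D$ whose average is $z_0$. And each competitor changed one decision $p_n$, leaving the other functionals untouched. In a general space there are no coordinates, and we must produce substitutes.

## 7. Two ways to lack the RNP, and a lemma of Bourgain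

We now return to an arbitrary $Y$ without the RNP and distinguish whether $Y$ is strongly regular. If it is not, some bounded convex set has only large convex combinations of slices, and this will produce large weakly open sets, as in $c_0$. If it is, we know only that some set has large slices, but we may use small convex combinations of slices to build a converging tree. The passage between ccs and weakly open sets is this lemma.

**Lemma 4 (Bourgain).** If $C\subset Y$ is bounded and convex and $O\subset Y$ is weakly open with $O\cap C\neq\emptyset$, then $O\cap C$ contains a ccs of $C$.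

*Proof.* Let $\overline C$ be the $w^*$-closure of $C$ in $Y^{**}$; it is $w^*$-compact and convex. Let $\tilde O\subset Y^{**}$ be $w^*$-open with $\tilde O\cap Y=O$. By the Krein–Milman theorem the convex hull of the extreme points is dense in $\overline C$, so there are extreme points $e_i$ of $\overline C$ and convex weights $\lambda_i>0$ with $\sum\lambda_ie_i\in\tilde O$. By continuity of the operations choose $w^*$-open $V_i\ni e_i$ with $\sum\lambda_iV_i\subset\tilde O$. By Choquet's lemma, $w^*$-slices containing an extreme point form a neighborhood base of it in $\overline C$. So $V_i$ contains a $w^*$-slice of $\overline C$ containing $e_i$. As $C$ is $w^*$-dense in $\overline C$, the intersection of this $w^*$-slice with $C$ is a slice $S_i$ of $C$. Then $\sum\lambda_iS_i\subset O\cap C$. $\square$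

## 8. Spaces that are not strongly regular: moves that only one family of functionals notices

Suppose $Y$ is not strongly regular. After scaling there are a nonempty convex $C_0\subset B_Y$ and $\varepsilon\in(0,2]$ such that every ccs of $C_0$ has diameter at least $\varepsilon$. The set $D$ must be absolutely convex, so we pass to $\tilde C=\overline{\mathrm{co}}(\mathbb TC_0)\subset B_Y$. The first lemma shows that this does not destroy the largeness.

**Lemma 5.** There is $\varepsilon_2>0$ such that every nonempty relatively weakly open subset of $\tilde C$ has diameter at least $\varepsilon_2$.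

*Proof.* Partition $\mathbb T$ into $N$ nonempty sets $\mathbb T_1,\dots,\mathbb T_N$ of diameter at most $\varepsilon/8$, and let $\varepsilon_2=\varepsilon/(4N)$. Let $O\subset\tilde C$ be nonempty and relatively weakly open. By Lemma 4 it contains a ccs $\sum\lambda_iS(\tilde C,g_i,\tau_i)$. Put $a_i=\sup_{\tilde C}\mathrm{Re}\,g_i-\tau_i$. The supremum over $\tilde C$ is the supremum of $\mathrm{Re}\,g_i(\omega x)$ over $\omega\in\mathbb T$, $x\in C_0$, so there is $\omega_i\in\mathbb T$ with $\sup_{C_0}\mathrm{Re}(\omega_ig_i)>a_i$. Then $S_i^0=\{x\in C_0:\mathrm{Re}(\omega_ig_i)(x)>a_i\}$ is a slice of $C_0$, and $\omega_iS_i^0\subset S(\tilde C,g_i,\tau_i)$.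

Choose $l$ such that $\mu=\sum_{\omega_i\in\mathbb T_l}\lambda_i\ge1/N$, and fix $\omega^l\in\mathbb T_l$. The set $\sum_{\omega_i\in\mathbb T_l}\frac{\lambda_i}\mu S_i^0$ is a ccs of $C_0$, so there are $s_i,s_i'\in S_i^0$ for $\omega_i\in\mathbb T_l$ with $\|\sum_{\omega_i\in\mathbb T_l}\frac{\lambda_i}\mu(s_i-s_i')\|\ge\frac\varepsilon2$. For the other $i$ choose $s_i=s_i'\in S_i^0$. The points $\sum\lambda_i\omega_is_i$ and $\sum\lambda_i\omega_is_i'$ belong to $O$. Replacing $\omega_i$ by $\omega^l$ in their difference costs at most $\sum_{\omega_i\in\mathbb T_l}\lambda_i|\omega_i-\omega^l|\cdot2\le\mu\frac\varepsilon4$. So their distance is at least $\mu(\frac\varepsilon2-\frac\varepsilon4)\ge\varepsilon_2$. $\square$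

**Separable reduction.** The construction below is a countable one, so we need a separable set with the same property. We use Kaplansky's theorem that the weak topology of a normed space has countable tightness (Köthe, *Topological Vector Spaces I*, §24.1): *if $d$ is in the weak closure of a set $F$, it is in the weak closure of a countable subset of $F$.* The argument is short. For $n,j\ge1$, each $(f_1,\dots,f_n)$ in the compact space $(B_{Y^*},w^*)^n$ has some $x\in F$ with $|f_i(x-d)|<1/j$ for all $i\le n$. For fixed $x$ this condition is open in $(f_1,\dots,f_n)$, so finitely many $x\in F$ serve all $n$-tuples. The union over $n,j$ of these finite sets is the countable subset required.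

Let $\varepsilon_3=\varepsilon_2/3$. By Lemma 5 every relative weak neighborhood in $\tilde C$ of a point $d\in\tilde C$ contains a point at distance at least $\varepsilon_3$ from $d$ (otherwise its diameter would be at most $\frac23\varepsilon_2$). So $d$ is in the weak closure of $\{x\in\tilde C:\|x-d\|\ge\varepsilon_3\}$, hence in the weak closure of a countable subset $A_d$ of this set. Let $\mathbb F=\mathbb Q$ or $\mathbb Q+i\mathbb Q$ according to $\mathbb K$. Start with one point of $\tilde C$ and alternately add, countably many times, the sets $A_d$ and all finite sums $\sum q_ig_i$ with $q_i\in\mathbb F$, $\sum|q_i|\le1$. We obtain a countable $G\subset\tilde C$, closed under such sums, with $A_d\subset G$ for $d\in G$. Then $C=\overline G$ is separable, closed, absolutely convex, and $C\subset B_Y$. A nonempty relatively weakly open subset of $C$ contains some $d\in G$, hence a point of $A_d\subset C$, so it has diameter at least $\varepsilon_3$. Put $\varepsilon_4=\varepsilon_3/5$. Since $\varepsilon_2\le\frac12$,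 $\varepsilon_4\le\frac1{30}$.

The next lemma replaces the pair $z^+,z^-$ of Section 6: a point is nearly an average of points that look the same to finitely many given functionals, and yet are far from a given finite-dimensional subspace.

**Lemma 6.** Let $d\in C$, let $\Phi\subset Y^*$ be finite, $E\subset Y$ a finite-dimensional subspace, $\delta>0$. There are a finite set $M\subset C$ and convex weights $(\lambda_x)_{x\in M}$ with $|\phi(x-d)|\le\delta$ $(\phi\in\Phi)$ and $\mathrm{dist}(x,E)\ge\varepsilon_4$ for $x\in M$, and $\|\sum\lambda_xx-d\|\le\delta$.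

*Proof.* Let $G_1=\{x\in C:|\phi(x-d)|\le\delta\ \forall\phi\in\Phi,\ \mathrm{dist}(x,E)\ge\varepsilon_4\}$. We must show $d\in\overline{\mathrm{co}}\,G_1$. If not, there is $f\in Y^*$ with $\mathrm{Re}\,f(d)>\sup_{G_1}\mathrm{Re}\,f$ (if $G_1=\emptyset$, drop the condition on $f$ below). The set
$$O=\{x\in C:|\phi(x-d)|<\delta\ \forall\phi\in\Phi,\ \mathrm{Re}\,f(x)>\sup_{G_1}\mathrm{Re}\,f\}$$
contains $d$ and is relatively weakly open in $C$. No point of $O$ is in $G_1$, so $\mathrm{dist}(x,E)<\varepsilon_4$ on $O$. By compactness of bounded closed subsets of $E$, $O$ is covered by finitely many closed balls $B_1,\dots,B_p$ of radius $1.1\varepsilon_4$. Closed balls are weakly closed, so $O_i=O\setminus(B_1\cup\dots\cup B_i)$ is relatively weakly open; $O_0=O\ne\emptyset$ and $O_p=\emptyset$. Let $i\ge1$ be the first index with $O_i=\emptyset$. Then $\emptyset\neq O_{i-1}\subset B_i$ has diameter at most $2.2\varepsilon_4<\varepsilon_3$, a contradiction. $\square$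

**Construction of the functionals.** We want families $\mathcal P_n$ of functionals playing the role of $\mathbb Te_n^*$. We do not know in advance where $z_0$ will be, so the enumeration below serves every point $e_i$ of a dense sequence and every level $n$, and each pair twice; the second copy is insurance, needed in part (c) below.

Put $\eta=\frac1{100}$, $w_0=1$, $w_n=200^{-n}$ $(n\ge1)$, $r=\varepsilon_4/32$, $C_*=64/r$. Choose $\delta_n\in(0,\varepsilon_4/100]$ with
$$C_*\sqrt{\delta_n}+3\delta_n<\tfrac c{32}\,\eta\,w_n\,\varepsilon_4\qquad(n\ge1).\tag{4}$$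
Let $(e_j)_{j\ge1}$ be dense in $C$ and $Y_1=\overline{\mathrm{span}}\,C$. Enumerate $\mathbb N\times\mathbb N\times\{1,2\}$ bijectively as $(n_q,i_q,h_q)_{q\ge1}$. At step $q$ let $N_q=\max_{q'\le q}\max(q',n_{q'},i_{q'})$ and
$$E^q=\mathrm{span}\Big(\{e_1,\dots,e_{N_q}\}\cup\bigcup_{q'<q}M_{q'}\Big),\qquad\Phi^q=\{\theta_x:x\in M_{q'},\ q'<q\}.$$
(Functionals constructed at different steps, or from different $x$, are indexed separately; $\theta_x$ for $x\in M_{q'}$ means the functional constructed at step $q'$.) Lemma 6 with $d=e_{i_q}$, $E=E^q$, $\Phi=\Phi^q$, $\delta=\delta_{n_q}$ gives a finite set $M_q\subset C$ and weights $(\lambda_x)_{x\in M_q}$. For $x\in M_q$ choose by Hahn–Banach $\theta_x\in B_{Y^*}$ with $\theta_x|_{E^q}=0$ and $\theta_x(x)=\mathrm{dist}(x,E^q)\ge\varepsilon_4$. The spaces $E^q$ increase and their union is dense in $Y_1$.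

Let $\mathcal P_0=\mathbb Tu$. For $n\ge1$ let $F_n=\mathbb T\{\theta_x:x\in M_q,\ n_q=n\}$, and let $\mathcal P_n$ be the $w^*$-closure of $\{0\}\cup F_n$ in $Z^*$. All $\mathcal P_n$ are $\mathbb T$-invariant, $w^*$-compact and contained in $B_{Z^*}$. For $n\ge1$ their elements vanish on $\mathbb K\oplus\mathrm{span}(e_1,\dots,e_n)$, since $N_q\ge n_q$.

**Almost nobody notices the move from $e_{i_q}$ to $x\in M_q$.** Precisely: for every $q$, $x\in M_q$, $n\ge0$ and $p\in\mathcal P_n$,
$$|p(0,x-e_{i_q})|\le\delta_{n_q},\quad\text{unless }n=n_q\text{ and }p\in\mathbb T\{\theta_{x'}:x'\in M_q\}.\tag{5}$$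
This is clear for $n=0$ and for $p=0$. Let $n\ge1$. First let $p\in F_n$ be, up to a factor in $\mathbb T$, constructed at a step $q'$. If $q'<q$, then $p\in\mathbb T\Phi^q$ and the bound holds by the choice of $M_q$. If $q'>q$, then $p$ vanishes at $x\in M_q\subset E^{q'}$ and at $e_{i_q}\in E^{q'}$. If $q'=q$, then $n=n_q$ and we are in the excepted case. Now let $p\in\mathcal P_n\setminus(F_n\cup\{0\})$. For each $q_0$ the part of $F_n\cup\{0\}$ coming from steps $<q_0$, together with $0$, is a finite union of orbits, hence $w^*$-compact, and does not contain $p$. So $p$ is in the $w^*$-closure of the part coming from steps $\ge q_0$, all of whose elements vanish on $\mathbb K\oplus E^{q_0}$. Hence $p$ vanishes on $\bigcup_{q_0}E^{q_0}$ and so on $Y_1\ni x-e_{i_q}$.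

**Definition of $D$ and $\Lambda$.** Put
$$\Lambda=\Big\{\eta\sum_{n\ge0}w_np_n:p_n\in\mathcal P_n\Big\},\quad D_1=\{|\lambda|\le1\}\times C,\quad D=\overline{\mathrm{co}}(D_1\cup rB_Z),\quad\phi_n(z)=\max_{p\in\mathcal P_n}|p(z)|.$$
$\Lambda$ is $w^*$-compact as a continuous image of $\prod\mathcal P_n$, and $\|k\|\le1.01\eta\le\frac1{50}$ on it. $D$ is closed, absolutely convex, and $rB_Z\subset D\subset B_Z$. The ball $rB_Z$ is there only to make the norm equivalent; the functional $u$ will force $z_0$ to lie mostly in $D_1$. By $\mathbb T$-invariance of the $\mathcal P_n$ we can give every $p_n(z)$ the phase of $\beta$, so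
$$\max_{k\in\Lambda}|\beta+k(z)|=|\beta|+\eta\sum_nw_n\phi_n(z).\tag{6}$$
Let $\sigma>0$ with $\sigma\le10^{-5}r$, $\sigma\le c\eta/1000$, $\sigma\le c\,\varepsilon_4/64$. Suppose $T_0+S$ with $\|S\|_0\le\sigma$ attains its numerical radius. Take $z_0$, $k_0=\eta\sum w_np_{0n}$ (with $p_{0n}\in\mathcal P_n$), $\beta_0,m,A,W$ from Proposition 3. By (6), $1=\mathrm{Re}(\beta_0+k_0(z_0))\le|\beta_0|+\eta\sum w_n\phi_n(z_0)\le1$. So equality holds in each term, and as $|\beta_0-1|\le.02$,
$$\beta_0>0,\qquad p_{0n}(z_0)=\phi_n(z_0)\quad(n\ge0).\tag{7}$$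
In particular $\beta(z)>0$ for all $z\in D$.

**(a) The point $z_0$ is mostly in $D_1$.** Let $p_{00}=\omega_0u$. Apply (1) to $z=\bar\omega_0(1,0)\in D$ with a maximizing $k$ and $t=0$: $W(z-z_0)\le2\sigma\|k-k_0\|\le8\sigma\eta$. As $p_{0n}(z)=0$ for $n\ge1$, $k_0(z)=\eta$, so
$$W(z_0)\ge W(z)-8\sigma\eta\ge m\eta-2\sigma-8\sigma\eta\ge m\eta-3\sigma.$$
Write $z_0=\lim_j[\mu_jd_j+(1-\mu_j)re_j']$ with $d_j\in D_1$, $e_j'\in B_Z$, $\mu_j\in[0,1]$. On $D_1\cup B_Z$ we have $W\le1.01m\eta+2\sigma$. Since $\sigma\le c\eta/1000\le m\eta/500$, this gives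
$$.994\,m\eta\le\liminf_j\big(\mu_j+(1-\mu_j)r\big)\cdot1.014\,m\eta.$$
As $r\le\frac1{960}$, the value of $\mu+(1-\mu)r$ for $\mu<\frac12$ is below $.51$, so $\mu_j\ge\frac12$ for large $j$.

**(b) A level $n$ at which $z_0$ is not using its decision.** For $p\in\mathcal P_n$ with $n\ge1$, $|p(z_0)|\le\mathrm{dist}(z_0,\mathbb K\oplus\mathrm{span}(e_1,\dots,e_n))$. This tends to $\mathrm{dist}(z_0,\mathbb K\oplus Y_1)$, which is at most $r$ by the decomposition in (a). Fix $n\ge1$ with $\phi_n(z_0)\le2r$. (In $c_0$ this was the choice of $n$ with $|y_n|<1$.)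

**(c) A step $q$ that handles the point $z_0$ at level $n$.** Choose $j$ with $\mu=\mu_j\ge\frac12$ and $\|z_0-(\mu d_j+(1-\mu)re_j')\|\le\delta_n$. Write $d_j=(\lambda,d')$ and $e'=e_j'$. Choose $i$ with $\|e_i-d'\|\le\delta_n$ and put $\zeta=\mu(\lambda,e_i)+(1-\mu)re'$, so $\|\zeta-z_0\|\le2\delta_n$. For $h=1,2$ let $q^h$ be the index of $(n,i,h)$. We claim that for at least one $h$, $p_{0n}\notin\mathbb T\{\theta_x:x\in M_{q^h}\}$. Otherwise $p_{0n}$ is in $\mathbb T\theta_x\cap\mathbb T\theta_{x'}$ with $x,x'$ from two different steps. But the functional of the later step vanishes at the point $x$ of the earlier step, while $\theta_x(x)\ge\varepsilon_4$. This is impossible. Fix such an $h$ and $q=q^h$; thus $n_q=n$, $i_q=i$, and $p_{0n}$ is not in the excepted case of (5).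

**(d) The competitors.** For $x\in M_q$ let $z_x=\mu(\lambda,x)+(1-\mu)re'\in D$. Then $z_x-\zeta=\mu(0,x-e_i)$. By (5) and $\|\zeta-z_0\|\le2\delta_n$,
$$|p(z_x)-p(z_0)|\le3\delta_n\quad\text{for all }p\in\mathcal P_l,\ l\neq n,\text{ and for }p=p_{0n}.$$
Hence for $l\ne n$, by (7), $\phi_l(z_x)\le\phi_l(z_0)+3\delta_n$ and
$$\mathrm{Re}\,p_{0l}(z_x)\ge\phi_l(z_0)-3\delta_n\ge\phi_l(z_x)-6\delta_n.$$
So at the levels $l\ne n$ the old decisions are still nearly optimal. At level $n$ choose $p'\in\mathcal P_n$ with $p'(z_x)=\phi_n(z_x)$. Since $\theta_x\in\mathcal P_n$, $\phi_n(z_x)\ge|\theta_x(z_x)|\ge\mu\theta_x(x)-r\ge\frac{\varepsilon_4}2-r$. On the other hand $|p_{0n}(z_x)|\le\phi_n(z_0)+3\delta_n\le2r+3\delta_n$. Since $r=\varepsilon_4/32$ and $\delta_n\le\varepsilon_4/100$,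
$$\mathrm{Re}(p'-p_{0n})(z_x)\ge\tfrac{\varepsilon_4}2-3r-3\delta_n\ge\tfrac{\varepsilon_4}4.$$
Let $k'=k_0+\eta w_n(p'-p_{0n})\in\Lambda$ and $\beta=\beta(z_x)>0$. By (6), $\beta+\eta\sum_lw_l\phi_l(z_x)=1$. Hence
$$|\beta+k'(z_x)|\ge\mathrm{Re}(\beta+k'(z_x))\ge1-6\eta\delta_n\sum_lw_l\ge1-\delta_n.$$
Now (1) with $k=k'$, $t=\delta_n$ and $\|k'-k_0\|\le2\eta w_n$ gives, as $4\sigma\le\frac c{16}\varepsilon_4$,
$$W(z_x-z_0)\le-\tfrac c2\,\eta w_n\tfrac{\varepsilon_4}4+4\sigma\eta w_n+C_*\sqrt{\delta_n}\le-\tfrac c{16}\,\eta w_n\varepsilon_4+C_*\sqrt{\delta_n}\qquad(x\in M_q).\tag{8}$$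

**(e) Averaging.** By Lemma 6, $\|\sum_{x\in M_q}\lambda_xz_x-z_0\|\le\mu\|\sum\lambda_xx-e_i\|+2\delta_n\le3\delta_n$. Also $|W(\cdot)|\le(m\|k_0\|+2\sigma)\|\cdot\|\le\|\cdot\|$. Averaging (8) with the weights $\lambda_x$,
$$-3\delta_n\le-\tfrac c{16}\,\eta w_n\varepsilon_4+C_*\sqrt{\delta_n},$$
which contradicts (4). This proves Theorem 1 when $Y$ is not strongly regular.

## 9. Strongly regular spaces: a bush of slices with separated children

Suppose now that $Y$ is strongly regular; it still lacks the RNP. Non-dentability provides only large slices, and Lemma 6 was derived from large weakly open sets, so another construction is needed. We build a tree of points $y_d$ in which every point is an average of its children, and separate siblings by functionals. A decision is now an infinite branch.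

In $L_1[0,1]$ such a tree can be written down. For a dyadic interval $I_d$ of length $2^{-|d|}$ put $y_d=2^{|d|}1_{I_d}$, and let $\theta_d(y)=\int_{I_d}y$. Each $y_d$ is the average of its two children, $\theta_e(y_d)=1$ if $I_d\subset I_e$, and $\theta_{e'}(y_d)=0$ for the sibling $e'$ of $e$. If $I_{(1)}\supset I_{(2)}\supset\cdots$ is a branch, no $y\in L_1$ is, for every $L$, in the closed convex hull of those $y_d$ with $I_d\subset I_{(L)}$, because it would satisfy $\int_{I_{(L)}}y=1$ for all $L$. This is the kind of contradiction we aim at: (1) will force $z_0$ to follow one branch at all levels, and no point can do so. (The example only shows the structure; strong regularity plays no part in it.)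

### The set $D_0$ and its slices

Let $Y_1\subset Y$ be a separable closed subspace without the RNP. It contains a bounded non-dentable set $N_0$: for some $\varepsilon>0$ every $x\in N_0$ lies in $\overline{\mathrm{co}}\{x'\in N_0:\|x'-x\|\ge\varepsilon\}$. Scale so that $N_0\subset B_Y$; then $\varepsilon\le2$. If $x\in N_0\cap\{\mathrm{Re}\,g>s\}$, this set contains a point at distance $\ge\varepsilon$ from $x$; otherwise all $x'\in N_0$ with $\|x'-x\|\ge\varepsilon$ satisfy $\mathrm{Re}\,g(x')\le s$, whence $\mathrm{Re}\,g(x)\le s$. Let $D_0=\overline{\mathrm{co}}\,N_0\subset Y_1\cap B_Y$. Since $\sup_{D_0}\mathrm{Re}\,g=\sup_{N_0}\mathrm{Re}\,g$, every slice of $D_0$ contains a nonempty set $N_0\cap\{\mathrm{Re}\,g>s\}$. Hence every slice of $D_0$ has diameter $\ge\varepsilon$. Put $\rho=\varepsilon/4\le\frac12$.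

The first lemma improves "large diameter" to "not close to any finite-dimensional subspace".

**Lemma 7.** If $S$ is a slice of $D_0$ and $E\subset Y$ is a finite-dimensional subspace, some $z\in S$ has $\mathrm{dist}(z,E)\ge\rho$.

*Proof.* Otherwise, by compactness of bounded closed subsets of $E$, $S$ is covered by finitely many closed balls $B(e_i,1.1\rho)$, $1\le i\le p$, with $e_i\in E$. Put $C_i=D_0\cap B(e_i,1.1\rho)$ and $C_0=D_0\setminus S$, which is closed, convex, different from $D_0$, and possibly empty. Then $D_0=\bigcup_{i\ge0}C_i$. Take $I\subset\{1,\dots,p\}$ minimal with $D_0=\overline{\mathrm{co}}(C_0\cup\bigcup_{i\in I}C_i)$. As $C_0\ne D_0$ is closed and convex, $I\neq\emptyset$. Let $i_0\in I$ and $R=\overline{\mathrm{co}}(C_0\cup\bigcup_{i\in I\setminus\{i_0\}}C_i)$; by minimality $R\ne D_0$, and so $C_{i_0}\ne\emptyset$.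

If $R=\emptyset$, then $D_0=C_{i_0}$ has diameter $\le2.2\rho<\varepsilon$, but $D_0$ is a slice of itself, a contradiction. Otherwise choose $f\in Y^*$ with $\Delta=\sup_{D_0}\mathrm{Re}\,f-\sup_R\mathrm{Re}\,f>0$. Let $z\in S(D_0,f,\tau')$. Since $D_0=\overline{\mathrm{co}}(C_{i_0}\cup R)$ and both sets are convex, $z=\lim(\lambda_nu_n+(1-\lambda_n)v_n)$ with $u_n\in C_{i_0}$, $v_n\in R$, $\lambda_n\in[0,1]$. From
$$\mathrm{Re}\,f(\lambda_nu_n+(1-\lambda_n)v_n)\le\sup_{D_0}\mathrm{Re}\,f-(1-\lambda_n)\Delta$$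
we get $\limsup(1-\lambda_n)\le\tau'/\Delta$. Since $\|\lambda_nu_n+(1-\lambda_n)v_n-u_n\|\le2(1-\lambda_n)$, $\mathrm{dist}(z,C_{i_0})\le2\tau'/\Delta$. Thus $\mathrm{diam}\,S(D_0,f,\tau')\le2.2\rho+4\tau'/\Delta<\varepsilon$ for small $\tau'$, a contradiction. $\square$

The next lemma lets us shrink a slice so that a functional is large on it, as soon as it is large at one point near the top.

**Lemma 8.** Let $S=S(D_0,g,\tau)$ and $\delta\in(0,1]$. There is $\tau_1\in(0,\tau)$ such that for all $h\in B_{Y^*}$ and $z\in S(D_0,g,\tau_1)$ there is a slice $S'\subset S$ of $D_0$ with $\mathrm{Re}\,h\ge\mathrm{Re}\,h(z)-\delta$ on $S'$.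

*Proof.* Let $\nu=\tau/8$, $\tau_1=\nu\delta/2$, $S'=S(D_0,g+\nu h,\tau_1)$, $M=\sup_{D_0}\mathrm{Re}\,g$. For $y\in S'$,
$$\mathrm{Re}\,g(y)+\nu\,\mathrm{Re}\,h(y)>\mathrm{Re}(g+\nu h)(z)-\tau_1>M-2\tau_1+\nu\,\mathrm{Re}\,h(z).$$
As $\mathrm{Re}\,g(y)\le M$, this gives $\mathrm{Re}\,h(y)>\mathrm{Re}\,h(z)-2\tau_1/\nu=\mathrm{Re}\,h(z)-\delta$. As $D_0\subset B_Y$, it also gives $\mathrm{Re}\,g(y)>M-2\tau_1-2\nu\ge M-\frac38\tau>M-\tau$, so $S'\subset S$. $\square$

Now the branching step, the only place where strong regularity enters.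

**Lemma 9.** Let $S$ be a slice of $D_0$, $\varepsilon'>0$, $\delta\in(0,1]$, $x\in Y$. There are slices $S_1,\dots,S_p\subset S$ of $D_0$, weights $\lambda_i>0$ with $\sum\lambda_i=1$, and $\theta_i\in B_{Y^*}$ such that $\mathrm{diam}(\sum\lambda_iS_i)<\varepsilon'$, $\theta_i(x)=0$, $\mathrm{Re}\,\theta_i\ge\rho-\delta$ on $S_i$, and $\mathrm{Re}\,\theta_i\le\delta$ on $S_j$ for $j\neq i$.

*Proof.* Let $S=S(D_0,g,\tau)$ and $M=\sup_{D_0}\mathrm{Re}\,g$.

*A small ccs of $D_0$ inside $S$.* By strong regularity the convex set $S(D_0,g,\tau/8)$ has a ccs $\sum\mu_jR_j'$ of diameter $<\varepsilon'/2$. Each $R_j'$ is nonempty and relatively weakly open in $D_0$, so by Lemma 4 it contains a ccs of $D_0$. Combining these, we get slices $R_i=S(D_0,g_i,\tau_i)$ of $D_0$ and weights $\lambda_i$ with $\sum\lambda_iR_i\subset S(D_0,g,\tau/8)$ and $\mathrm{diam}\sum\lambda_iR_i<\varepsilon'/2$.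

*Moving the slices into $S$.* The combination lies in $S$, but the individual $R_i$ need not. Let $M_i=\lim_{s\downarrow0}\sup\{\mathrm{Re}\,g(z):z\in S(D_0,g_i,s)\}$, a monotone limit. Call $i$ good if $M_i\ge M-\tau/2$, and bad otherwise. For bad $i$ a sufficiently thin slice $S(D_0,g_i,s)\subset R_i$ provides $z_i\in R_i$ with $\mathrm{Re}\,g(z_i)<M-\tau/2$. For good $i$ pick any $z_i\in R_i$. Since $\sum\lambda_iz_i\in S(D_0,g,\tau/8)$, $\sum\lambda_i(M-\mathrm{Re}\,g(z_i))<\tau/8$ with nonnegative terms. So the bad indices have total weight $<\frac14$. Discard them and normalize the weights of the good ones. If $u_i,u_i'\in R_i$ for good $i$, filling in equal points for bad $i$ shows $\|\sum_{\text{good}}\lambda_i(u_i-u_i')\|<\varepsilon'/2$. So the normalized combination of the good $R_i$ has diameter $\le\frac43\cdot\frac{\varepsilon'}2<\varepsilon'$.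

If $g\ne0$, for good $i$ apply Lemma 8 to $R_i$ with $h=g/\|g\|$ and $\delta'=\min(1,\tau/(8\|g\|))$. This gives a number $\tau_1$. Choose $z\in S(D_0,g_i,\tau_1)$ with $\mathrm{Re}\,g(z)>M_i-\tau/8$. The lemma gives a slice $S_i\subset R_i$ of $D_0$ on which $\mathrm{Re}\,g\ge\mathrm{Re}\,g(z)-\frac\tau8\ge M_i-\frac\tau4\ge M-\frac34\tau$. So $S_i\subset S$. If $g=0$, then $S=D_0$; put $S_i=R_i$.

*Separating the slices.* Renumber the good indices as $1,\dots,p$, and treat $i=1,\dots,p$ successively, shrinking all slices at each turn. Let the current slices be $S_j=S(D_0,g_j,\tau_j)$, and let $\tau_1^{(j)}$ be given by Lemma 8 for $S_j$ and $\delta$. Choose $z_j\in S(D_0,g_j,\tau_1^{(j)})$ for $j\ne i$, and let $E=\mathrm{span}(\{x\}\cup\{z_j\}_{j\ne i})$. By Lemma 7 choose $z_i\in S(D_0,g_i,\tau_1^{(i)})$ with $\mathrm{dist}(z_i,E)\ge\rho$. By Hahn–Banach there is $\theta_i\in B_{Y^*}$ with $\theta_i|_E=0$ and $\theta_i(z_i)=\mathrm{dist}(z_i,E)$; in particular $\theta_i(x)=0$. By Lemma 8, with $h=\theta_i$ at $z_i$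 for $S_i$, and with $h=-\theta_i$ at $z_j$ for $S_j$, $j\neq i$, we can shrink the slices so that $\mathrm{Re}\,\theta_i\ge\rho-\delta$ on $S_i$ and $\mathrm{Re}\,\theta_i\le\delta$ on $S_j$. Later shrinking preserves all properties obtained. $\square$

### The bush

Let $(x_n)_{n\ge1}$ be dense in $Y_1$ and $\delta=\rho/8$. Start with $S_\emptyset=D_0$ at level $0$. To each node $s$ of level $n-1$ apply Lemma 9 with the slice $S_s$, $\varepsilon'=2^{-n}$, $x=x_n$; the resulting slices are attached to the children of $s$. This gives a finitely branching tree without terminal nodes. Each child $d$ of $s$ carries a slice $S_d\subset S_s$, a weight $\lambda_d$, and a functional $\theta_d\in B_{Y^*}$ with $\theta_d(x_n)=0$, where $n=|d|$ is the level of $d$. We write $d\ge s$ if $d=s$ or $d$ is a descendant of $s$. For $d\ge s$ let $\lambda(d|s)$ be the product of the weights along the path from $s$ to $d$.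

**The averages converge.** Pick $a_d\in S_d$ for every node, and let $y_s^{(n)}=\sum_{d\ge s,|d|=n}\lambda(d|s)a_d\in S_s$ for $n\ge|s|$. For $n>|s|$, grouping the nodes of level $n$ by their parents,
$$y_s^{(n)}-y_s^{(n+1)}=\sum_{q\ge s,|q|=n-1}\lambda(q|s)\sum_{d\text{ child of }q}\lambda_d\,(a_d-y_d^{(n+1)}).$$
Each inner sum is a difference of two elements of $\sum_d\lambda_dS_d$, so it has norm $<2^{-n}$. Hence $y_s=\lim_ny_s^{(n)}$ exists, $y_s\in\overline{S_s}\subset D_0$, and passing to the limit,
$$y_s=\sum_{d\ge s,|d|=n}\lambda(d|s)\,y_d\qquad(n\ge|s|).\tag{9}$$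
Moreover, if $e$ is a node of level $\ge1$ and $d\ge e$, then $y_d\in\overline{S_e}$, so
$$\mathrm{Re}\,\theta_e(y_d)\ge\rho-\delta,\qquad\mathrm{Re}\,\theta_{e'}(y_d)\le\delta\ \text{ for every sibling }e'\ne e\text{ of }e.\tag{10}$$

### The pair $(D,\Lambda)$

Put $\hat y_d=(1,y_d)\in B_Z$, $\gamma=\rho/2$, $\varphi_0=\rho/8$, $a=\varphi_0^2/32$, $w_n=a^n$, $w_\Sigma=\sum_{n\ge1}w_n$, $\eta=\gamma/100$, $r=\frac14$. Then $w_\Sigma\le2a=\varphi_0^2/16$ and $\sum_{m>n}w_m\le2aw_n\le\frac\gamma8w_n$. For an infinite branch $\mathbf b=(\mathbf b|n)_{n\ge0}$ put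
$$k_{\mathbf b}=\eta\Big(u+\sum_{n\ge1}w_n\theta_{\mathbf b|n}\Big),\qquad\Lambda=\{k_{\mathbf b}\},\qquad D=\overline{\mathrm{co}}\big(\{\omega\hat y_d:\omega\in\mathbb T,\ d\text{ a node}\}\cup\tfrac14B_Z\big).$$
The branch space is compact because the tree is finitely branching, and $\mathbf b\mapsto k_{\mathbf b}$ is norm continuous. So $\Lambda$ is norm compact, and $\|k_{\mathbf b}\|\le2\eta\le\frac1{50}$. $D$ is closed, absolutely convex, and $\frac14B_Z\subset D\subset B_Z$. The term $u$ will exclude $\frac14B_Z$ and the phases $\omega$ away from $1$. Let $\sigma>0$ satisfy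
$$\sigma\le10^{-5}r,\qquad\sigma\le c\gamma/48,\qquad\sigma\le c\eta\varphi_0^2/100.$$
Assume that $T_0+S$ with $\|S\|_0\le\sigma$ attains its numerical radius, and take $z_0$, $k_0=k_{\mathbf b_0}$, $\beta_0,m,A,W$ from Proposition 3.

**What a wrong branch costs.** Suppose branches $\mathbf b,\mathbf b'$ agree exactly up to level $l$, $d=\mathbf b|n$ with $n\ge l+1$, and $|\omega-1|\le\varphi_0$. Then $e=\mathbf b|(l+1)$ and $e'=\mathbf b'|(l+1)$ are siblings and $d\ge e$. By (10), $\mathrm{Re}(\theta_e-\theta_{e'})(\omega y_d)\ge\rho-2\delta-2\varphi_0=\gamma$. The levels beyond $l+1$ contribute to $\mathrm{Re}(k_{\mathbf b}-k_{\mathbf b'})(\omega\hat y_d)$ at most $2\eta\sum_{m>l+1}w_m\le\frac\gamma4\eta w_{l+1}$ in modulus. So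
$$\mathrm{Re}(k_{\mathbf b}-k_{\mathbf b'})(\omega\hat y_d)\ge\tfrac12\eta w_{l+1}\gamma,\qquad\|k_{\mathbf b}-k_{\mathbf b'}\|\le3\eta w_{l+1}.\tag{11}$$

The next claim says that at $\omega\hat y_d$ the branches through $d$ are nearly active; this is where the allowance $t>0$ in (1) is used.

**Claim 10.** Let $|d|=n\ge1$, $|\omega-1|\le\varphi_0$, $z=\omega\hat y_d$, $\beta=\beta(z)$ from Proposition 3, and let $\mathbf b$ be a branch through $d$. Then $|\beta+k_{\mathbf b}(z)|\ge1-t_n$ with $t_n=2\eta\sum_{m>n}w_m$.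

*Proof.* We have $|\beta_0-1|=|k_0(z_0)|\le2\eta$. So $\psi_0=\arg\beta_0=\arg\beta$ satisfies $|\psi_0|\le\arcsin(2\eta)\le3\eta$ (recall $2\eta\le\frac1{200}$), and $|e^{i\psi_0}-1|\le3\eta$. From $\max_k|\beta+k(z)|=1$ we get $\big||\beta|-1\big|\le2\eta$. So $|\beta-1|\le5\eta$, and $\xi=\beta+k_{\mathbf b}(z)$ satisfies $|\xi-1|\le7\eta$.

If $\mathbf b'$ does not pass through $d$, let $l<n$ be the level up to which $\mathbf b$ and $\mathbf b'$ agree exactly, and put $\delta'=(k_{\mathbf b'}-k_{\mathbf b})(z)$. By (11),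
$$|\xi+\delta'|^2-|\xi|^2\le2\,\mathrm{Re}\,\delta'+14\eta|\delta'|+|\delta'|^2\le\eta w_{l+1}(-\gamma+42\eta+9\eta)<0,$$
because $\eta=\gamma/100$. So $|\beta+k_{\mathbf b'}(z)|<|\xi|\le1$. Hence the maximum $\max_k|\beta+k(z)|=1$ is attained at some $k_{\mathbf b'}$ with $\mathbf b'$ through $d$. For such $\mathbf b'$, $\|k_{\mathbf b}-k_{\mathbf b'}\|\le2\eta\sum_{m>n}w_m=t_n$, and the claim follows from $\|z\|\le1$. $\square$

**Claim 11.** For $|d|=n\ge1$ and $|\omega-1|\le\varphi_0$: $W(\omega\hat y_d)\le W(z_0)+C_*\sqrt{t_n}$. If moreover $d$ is not on $\mathbf b_0$, and $l<n$ is the largest level with $d|l=\mathbf b_0|l$ (where $d|l$ is the predecessor of $d$ of level $l$), then $W(\omega\hat y_d)\le W(z_0)-\frac c8\gamma\eta w_{l+1}+C_*\sqrt{t_n}$.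

*Proof.* Use (1) with $z=\omega\hat y_d$ and $t=t_n$, which Claim 10 allows for every branch through $d$. If $d$ is on $\mathbf b_0$, take $k=k_0$. Otherwise take $k=k_{\mathbf b}$ with $\mathbf b$ through $d$; the branches $\mathbf b,\mathbf b_0$ agree exactly up to level $l$, so by (11) the right side of (1) is at most $-\frac c2\cdot\frac12\gamma\eta w_{l+1}+6\sigma\eta w_{l+1}+C_*\sqrt{t_n}$, and $6\sigma\le\frac c8\gamma$. $\square$

### The maximum point would have to follow one branch forever

**Terms that $u$ excludes.** Since $W(\hat y_d)\ge m\eta(1-w_\Sigma)-2\sigma$ for every $d$, Claim 11 with $\omega=1$ and $n\to\infty$ (so $t_n\to0$) gives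
$$W(z_0)\ge m\eta(1-w_\Sigma)-2\sigma.$$
If $|\omega-1|>\varphi_0$, then $\mathrm{Re}\,\omega\le1-\varphi_0^2/2$ and $W(\omega\hat y_d)\le m\eta(\mathrm{Re}\,\omega+w_\Sigma)+2\sigma$. As $2w_\Sigma\le\varphi_0^2/8$ and $m\ge\frac c2$,
$$W(z_0)-W(\omega\hat y_d)\ge m\eta\Big(\frac{\varphi_0^2}2-2w_\Sigma\Big)-4\sigma\ge\tfrac3{16}c\eta\varphi_0^2-\tfrac4{100}c\eta\varphi_0^2\ge\tfrac1{10}c\eta\varphi_0^2.$$
For $e\in B_Z$, $W(\frac14e)\le\frac14m\eta(1+w_\Sigma)+\frac12\sigma$, so $W(z_0)-W(\frac14e)\ge\frac12m\eta-3\sigma\ge\frac1{10}c\eta$.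

**Concentration.** Write $z_0=\lim_j\zeta_j$, where $\zeta_j$ is a convex combination of points $\omega\hat y_d$ and one point of $\frac14B_Z$. By (9), which holds for the $\hat y_d$ too, we may replace each $\hat y_d$ by an average of its descendants at a high level. So we may assume that all nodes occurring in $\zeta_j$ have the same level $n_j$, with $n_j\to\infty$. Fix $L\ge1$, and let $\nu_j$ be the total weight in $\zeta_j$ of the terms *not* of the form $\omega\hat y_d$ with $|\omega-1|\le\varphi_0$ and $d\ge\mathbf b_0|L$. Let $n_j\ge L$. Such a term is of one of three kinds. It is in $\frac14B_Z$; or it has $|\omega-1|>\varphi_0$; or it has $|\omega-1|\le\varphi_0$ and $d\not\ge\mathbf b_0|L$, in which case $d$ is not on $\mathbf b_0$, the level $l$ of Claim 11 is $<L$, and $w_{l+1}\ge w_L$. With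
$$s_L=\min\{\tfrac c8\gamma\eta w_L,\ \tfrac1{10}c\eta\varphi_0^2\}>0$$
the estimates above and Claim 11 give
$$W(\zeta_j)\le W(z_0)-s_L\nu_j+C_*\sqrt{t_{n_j}}.$$
As $W(\zeta_j)\to W(z_0)$ and $t_{n_j}\to0$, $\nu_j\to0$. Dropping these terms and normalizing,
$$z_0\in\overline{\mathrm{co}}\{\omega\hat y_d:|\omega-1|\le\varphi_0,\ d\ge\mathbf b_0|L\}\qquad\text{for every }L\ge1.\tag{12}$$

**The contradiction.** Write $z_0=(\lambda_0,y)$. By (12), $y\in Y_1$. Fix $L\ge1$ and let $\theta=\theta_{\mathbf b_0|L}$. By construction $\theta(x_L)=0$. By (10), $\mathrm{Re}\,\theta(\omega y_d)\ge\rho-\delta-\varphi_0=\frac34\rho$ for the points in (12), so $\mathrm{Re}\,\theta(y)\ge\frac34\rho$ and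
$$\|y-x_L\|\ge\mathrm{Re}\,\theta(y-x_L)\ge\tfrac34\rho.$$
This holds for all $L\ge1$, which contradicts the density of $(x_L)$ in $Y_1$. So no $T_0+S$ with $\|S\|_0\le\sigma$ attains its numerical radius when $Y$ is strongly regular. Together with Section 8 and the reduction at the end of Section 5, this proves Theorem 1, and with it Corollary 2. $\blacksquare$
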